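\title{One-sided Liouville theorems for hypoelliptic\\ Ornstein--Uhlenbeck operators}

\begin{abstract}
Let $\mathcal L_0=\operatorname{div}(A\nabla)+\langle Bx,\nabla\rangle$ in $\mathbb R^N$, with constant real matrices $A=A^T\ge 0$ and $B$, and suppose that $\mathcal L_0-\partial_t$ is hypoelliptic. We prove that if every eigenvalue of $B$ has non-positive real part, then every solution of $\mathcal L_0v=0$ in $\mathbb R^N$ that is bounded from one side is constant. The proof compares two Gaussian kernels at different times by a convexity inequality for quadratic forms. The same comparison gives, for arbitrary $B$, a Harnack inequality for nonnegative ancient solutions of $\mathcal L_0u=\partial_tu$, and a characterization of the spectral condition by Liouville properties.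
\end{abstract}

\section{The question and the answer}

\subsection{The operators}

Let $A$ and $B$ be $N\times N$ matrices with real constant entries, $A$ symmetric and non-negative definite. Consider
\[
\mathcal L_0=\operatorname{div}(A\nabla)+\langle Bx,\nabla\rangle\quad\text{in }\mathbb R^N,\qquad
\mathcal L=\mathcal L_0-\partial_t\quad\text{in }\mathbb R^{N+1}=\mathbb R^N_x\times\mathbb R_t .
\]
We assume throughout that $\mathcal L$ is hypoelliptic. Equivalently, the Kalman condition holds:
\begin{equation}\tag{K}\label{K}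
\ker A\ \text{contains no nonzero subspace invariant under } B^T .
\end{equation}
Solutions are real-valued, locally integrable, and understood in the sense of distributions. If $\mathcal L_0v=-\mu v$ with a constant $\mu\in\mathbb R$, then $u(x,t)=e^{-\mu t}v(x)$ solves $\mathcal Lu=0$; for $\mu=0$ this is $u(x,t)=v(x)$. By hypoellipticity, all solutions below are therefore $C^\infty$ after modification on a null set.

The operator $\mathcal L_0$ describes a particle that is carried by the linear flow $\dot x=Bx$ and shaken by noise in the directions of the range of $A$. Condition \eqref{K} says that the flow spreads the noise to all directions. Constants solve $\mathcal L_0v=0$; a Liouville theorem says that, within a given class, there are no other solutions. An eigenvalue of $B$ with positive real part lets the particle escape exponentially fast, and the way in which it escapes is remembered forever, which produces nonconstant bounded solutions. Priola and Zabczyk proved that this is the only obstruction for bounded solutions: every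 bounded solution of $\mathcal L_0v=0$ in $\mathbb R^N$ is constant if and only if
\begin{equation}\tag{S}\label{S}
\operatorname{Re}\lambda\le 0\quad\text{for every eigenvalue }\lambda\text{ of }B .
\end{equation}
The following question is posed in \cite{koa}: \emph{does \eqref{S}, with no further assumption on $B$, force every solution of $\mathcal L_0v=0$ in $\mathbb R^N$ that is bounded just from one side to be constant?} We show that the answer is yes.

\subsection{What to expect}

In dimension one, with $A=1$ and $B=b$, the equation $v''+bxv'=0$ gives $v'(x)=c\,e^{-bx^2/2}$. If $b\le 0$ and $c\ne 0$, then $v'$ has constant sign and $|v'|\ge|c|$, so $v$ is unbounded from both sides. If $b>0$, all solutions are bounded. So here one-sided and two-sided boundedness have the same effect, and one is led to guess that the answer is yes.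

The guess is not automatic. For $v''+v'=0$, whose solutions are $c_1+c_2e^{-x}$, bounded solutions are constant, while $e^{-x}$ is positive and not constant. This drift is constant rather than linear, so it is outside our class, but it shows that the two Liouville properties may differ. The evolution equation gives a second warning: for $A=1$, $B=0$ the function $e^{x+t}$ is a positive nonconstant solution of $\mathcal Lu=0$ in $\mathbb R^2$. A proof must use both the linearity of the drift and the independence of $t$. Condition \eqref{K} cannot be dropped either: if $N=2$, $A=\operatorname{diag}(1,0)$ and $B=0$, every function of $x_2$ solves $\mathcal L_0v=0$.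

\subsection{Results}

\begin{theorem}\label{thm:liouville}
If $B$ satisfies \eqref{S}, every solution of $\mathcal L_0v=0$ in $\mathbb R^N$ that is bounded from below or from above is constant.
\end{theorem}

The other two theorems show how far the method goes. Put
\[
\mu^*=\sum_{\operatorname{Re}\lambda>0}\operatorname{Re}\lambda\ \ge 0,\qquad
Q_t=2\int_0^te^{sB}Ae^{sB^T}\,ds ,
\]
where the sum is over the eigenvalues of $B$ with algebraic multiplicity. Thus \eqref{S} means $\mu^*=0$. We shall see in Section~\ref{sec:kernel} that $Q_t$ is positive definite for $t>0$.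

\begin{theorem}[Harnack inequality for ancient solutions, any $B$]\label{thm:harnack}
Let $-\infty<b\le\infty$, and let $u\ge 0$ satisfy $\mathcal Lu=0$ in $\mathbb R^N\times(-\infty,b)$. Then for all $x,y\in\mathbb R^N$, $h>0$ and $t$ with $t+h<b$,
\begin{equation}\label{harnack}
u(x,t)\le e^{\mu^*h}\exp\Big(\tfrac12\big\langle Q_h^{-1}(x-e^{hB}y),\,x-e^{hB}y\big\rangle\Big)\,u(y,t+h).
\end{equation}
If $\mu^*=0$, the factor in front of $u(y,t+h)$ is optimal for every $x,y,h$: no smaller one serves all such $u$. For general $B$ it is optimal when $x=y=0$.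
\end{theorem}

\begin{theorem}\label{thm:class}
The following are equivalent:
\begin{enumerate}
\item[(1)] all eigenvalues of $B$ have non-positive real part;
\item[(2)] all solutions of $\mathcal L_0v=0$ in $\mathbb R^N$ bounded from one side are constant;
\item[(3)] all bounded solutions of $\mathcal L_0v=0$ in $\mathbb R^N$ are constant;
\item[(4)] all solutions of $\mathcal Lu=0$ in $\mathbb R^{N+1}$ that are bounded from one side and periodic in $t$ are constant;
\item[(5)] for each $\mu>0$ the only nonnegative solution of $\mathcal L_0v=-\mu v$ in $\mathbb R^N$ is $v\equiv 0$.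
\end{enumerate}
Moreover, for any $B$, the equation $\mathcal L_0v=-\mu v$ in $\mathbb R^N$ has no nonnegative solution $v\not\equiv 0$ if $\mu>\mu^*$, and it has a positive solution if $\mu=\mu^*$.
\end{theorem}

In particular, \eqref{S} is also necessary for the one-sided Liouville property. The example $e^{x+t}$ shows that periodicity cannot be omitted in (4).

\section{The idea, for the Laplace operator}\label{sec:idea}

Let $A=I$, $B=0$, and let $v\ge 0$ be harmonic in $\mathbb R^N$. The kernel
\[
p_t(x,z)=(4\pi t)^{-N/2}e^{-|z-x|^2/4t}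
\]
is radial in $z$ about $x$ and has integral $1$. By the mean value property on spheres, $v(x)=\int p_t(x,z)v(z)\,dz$ for every $t>0$.

To compare $v(x)$ with $v(y)$ we would like to bound $p_T(x,z)$ by a multiple of $p_T(y,z)$, uniformly in $z$. This is impossible for $x\ne y$: the ratio is a constant times $e^{\langle z,x-y\rangle/2T}$. The remedy is to give the second kernel a little more time, because a suitable multiple of a wider Gaussian dominates a narrower one, wherever the two are centered. By the Cauchy--Schwarz inequality, $|f+g|^2\le(T+h)\big(|f|^2/T+|g|^2/h\big)$. With $f=z-x$ and $g=x-y$ this gives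
\[
p_T(x,z)\le\Big(\frac{T+h}{T}\Big)^{N/2}e^{|x-y|^2/4h}\,p_{T+h}(y,z),\qquad z\in\mathbb R^N .
\]
Multiply by $v(z)\ge 0$ and integrate:
\[
v(x)\le\Big(1+\frac hT\Big)^{N/2}e^{|x-y|^2/4h}\,v(y).
\]
Neither $v(x)$ nor $v(y)$ depends on $T$ or $h$. Let $T\to\infty$, which removes the first factor, and then $h\to\infty$, which removes the second. The result is $v(x)\le v(y)$ for all $x,y$, so $v$ is constant.

In the general case four points change.
\begin{itemize}
\item There is no mean value property on spheres. The identity $v=P_tv$ for the associated Gaussian semigroup has to be proved without any growth assumption on $v$ (Section~\ref{sec:repr}).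
\item The Cauchy--Schwarz step becomes an inequality between quadratic forms. The flow $e^{TB}$ now enters the comparison, but it will cancel from the exponential factor.
\item The two limits are statements about $\det Q_T$ and about the controllability of $(A,B)$. This is where \eqref{S} is used.
\item The second limit is in general available only for $x=0$, an equilibrium of the drift. This yields $v(0)\le v(y)$ for all $y$, and a strong minimum argument finishes the proof.
\end{itemize}

\section{The Gaussian kernel}\label{sec:kernel}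

\textbf{Positivity of $Q_t$.} Let $t>0$ and suppose that $\langle Q_t\xi,\xi\rangle=2\int_0^t|A^{1/2}e^{sB^T}\xi|^2ds=0$. By analyticity, $A^{1/2}e^{sB^T}\xi=0$ for all $s\in\mathbb R$. The $B^T$-invariant space spanned by the vectors $e^{sB^T}\xi$ then lies in $\ker A$, so $\xi=0$ by \eqref{K}. Thus $Q_t>0$. Splitting the integral gives
\begin{equation}\label{cocycle}
Q_{T+h}=Q_T+e^{TB}Q_he^{TB^T},\qquad T,h>0 .
\end{equation}
We also need the matrix obtained by transporting $Q_h$ back along the flow,
\begin{equation}\label{Rh}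
R_h:=e^{-hB}Q_he^{-hB^T}=2\int_0^he^{-sB}Ae^{-sB^T}\,ds,\qquad
\langle Q_h^{-1}e^{hB}y,e^{hB}y\rangle=\langle R_h^{-1}y,y\rangle .
\end{equation}

\textbf{The process.} Let $X^x$ solve $dX=BX\,dr+\sqrt2A^{1/2}dW$, $X_0=x$, where $W$ is a standard Brownian motion in $\mathbb R^N$. Its generator is $\mathcal L_0$. The variable $X^x_t=e^{tB}x+\sqrt2\int_0^te^{(t-s)B}A^{1/2}dW_s$ is Gaussian with mean $e^{tB}x$ and covariance $Q_t$, so for $t>0$ it has the density
\[
p_t(x,z)=(2\pi)^{-N/2}(\det Q_t)^{-1/2}\exp\Big(-\tfrac12\big\langle Q_t^{-1}(z-e^{tB}x),z-e^{tB}x\big\rangle\Big)>0 .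
\]
Put $P_tf(x)=\int p_t(x,z)f(z)\,dz=E f(X^x_t)$ for Borel $f$ that is nonnegative or bounded. By the Markov property $P_{s+t}=P_sP_t$ (Chapman--Kolmogorov).

\textbf{Exponential solutions and the Kolmogorov equations.} For $\xi\in\mathbb C^N$ and $t\in\mathbb R$ let
\[
\psi_\xi(x,t)=\exp\big(\xi^Te^{tB}x+\tfrac12\xi^TQ_t\xi\big),
\]
with $Q_t$ given by the same integral for all $t\in\mathbb R$. With $\eta=e^{tB^T}\xi$ we have $\nabla\psi_\xi=\eta\,\psi_\xi$ and
\begin{equation}\label{expsol}
\partial_t\psi_\xi=(\eta^TBx+\eta^TA\eta)\psi_\xi=\mathcal L_0\psi_\xi .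
\end{equation}
For $\xi\in\mathbb R^N$ and $t>0$, $\psi_{i\xi}(x,t)$ is the characteristic function $\int e^{i\langle\xi,z\rangle}p_t(x,z)\,dz$. Inverting the Fourier transform and differentiating under the integral gives $\partial_tp=\mathcal L_0p$ in the variable $x$. In the variable $z$,
\[
\partial_tp=\mathcal L_0^*p,\qquad \mathcal L_0^*f=\operatorname{div}(A\nabla f)-\operatorname{div}(fBz).
\]
Indeed, integrating $\frac{d}{ds}\big(e^{sB}Ae^{sB^T}\big)$ over $[0,t]$ gives $\frac{d}{dt}Q_t=2A+BQ_t+Q_tB^T$. Hence $\varphi=\psi_{i\xi}$ satisfies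
\[
\partial_t\varphi=\big(i\langle\xi,Be^{tB}x\rangle-\langle A\xi,\xi\rangle-\langle Q_t\xi,B^T\xi\rangle\big)\varphi=-\langle A\xi,\xi\rangle\varphi+\langle B^T\xi,\nabla_\xi\varphi\rangle,
\]
and the right side is the Fourier transform $\int e^{i\langle\xi,z\rangle}\mathcal L_0^*p\,dz$. Since $\partial_tp$ and $\mathcal L_0^*p$ are Schwartz functions of $z$ with the same Fourier transform, they coincide.

For $(x,t)$ in a compact subset of $\mathbb R^N\times(0,\infty)$, each derivative of $p_t(x,z)$ in $(x,t)$ is bounded by $Ce^{-c|z|^2}$ with $C,c>0$. Therefore, if $f$ is bounded, $(x,t)\mapsto P_tf(x)$ is smooth for $t>0$ and solves $\mathcal Lu=0$.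

The substitute for the mean value property is the following; its proof is in Section~\ref{sec:repr}.

\begin{proposition}\label{prop:repr}
Let $I$ be an open interval, and let $u\ge 0$ satisfy $\mathcal Lu=0$ in $\mathbb R^N\times I$. Then for $s<t$ in $I$ and all $x\in\mathbb R^N$,
\[
u(x,t)=\int p_{t-s}(x,z)\,u(z,s)\,dz .
\]
In particular, if $v\ge 0$ and $\mathcal L_0v=0$ in $\mathbb R^N$, then $P_tv=v$ for all $t>0$.
\end{proposition}

\section{Kernels at two times, and the proof of Theorem~\ref{thm:liouville}}

\begin{lemma}\label{lem:comp}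
For $T,h>0$ and all $x,y,z\in\mathbb R^N$,
\[
p_T(x,z)\le\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}\exp\Big(\tfrac12\big\langle Q_h^{-1}(x-e^{hB}y),x-e^{hB}y\big\rangle\Big)\,p_{T+h}(y,z).
\]
\end{lemma}

\begin{proof}
We first show that for positive definite $P,S$ and vectors $f,g$,
\begin{equation}\label{convex}
\langle(P+S)^{-1}(f+g),f+g\rangle\le\langle P^{-1}f,f\rangle+\langle S^{-1}g,g\rangle .
\end{equation}
Put $\zeta=(P+S)^{-1}(f+g)$. Then
\[
\langle\zeta,f\rangle\le\tfrac12\langle P\zeta,\zeta\rangle+\tfrac12\langle P^{-1}f,f\rangle,\qquad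
\langle\zeta,g\rangle\le\tfrac12\langle S\zeta,\zeta\rangle+\tfrac12\langle S^{-1}g,g\rangle ,
\]
because $|P^{1/2}\zeta-P^{-1/2}f|^2\ge 0$, and likewise for $S$. Add the two inequalities. The left side becomes $\langle\zeta,f+g\rangle=\langle(P+S)\zeta,\zeta\rangle$, half of which cancels on the right, and \eqref{convex} remains.

The exponent of $p_{T+h}(y,z)$ contains $Q_{T+h}^{-1}$ and the vector $z-e^{(T+h)B}y$. By \eqref{cocycle} we may split them as $Q_{T+h}=P+S$ and $z-e^{(T+h)B}y=f+g$ with
\[
P=Q_T,\quad S=e^{TB}Q_he^{TB^T},\quad f=z-e^{TB}x,\quad g=e^{TB}(x-e^{hB}y).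
\]
Here $\langle P^{-1}f,f\rangle$ is the quadratic form in $p_T(x,z)$. In $\langle S^{-1}g,g\rangle$ the factors $e^{TB}$ cancel, so that $\langle S^{-1}g,g\rangle=\langle Q_h^{-1}(x-e^{hB}y),x-e^{hB}y\rangle$. Multiplying \eqref{convex} by $-\frac12$, exponentiating and inserting the normalizing factors of the two densities gives the claim.
\end{proof}

The exponential factor does not depend on $T$, so $T$ can be sent to infinity with $h$ fixed and only the determinants matter. After that only $h$ is left. For which $x$ can the exponent tend to $0$ as $h\to\infty$? Let $N=1$, $A=1$, $B=-1$. Then $Q_h=1-e^{-2h}$, and the exponent tends to $x^2/2$. In this example only $x=0$ works. For $x=0$ the exponent is $\frac12\langle R_h^{-1}y,y\rangle$ by \eqref{Rh}.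

\begin{example}\label{ex:kolm}
Let $N=2$ and $\mathcal L_0=\partial_{x_1}^2+x_1\partial_{x_2}$, that is, $A=\operatorname{diag}(1,0)$ and $Bx=(0,x_1)$. Here $\ker A$ is spanned by $e_2=(0,1)$ and $B^Te_2=(1,0)\notin\ker A$, so \eqref{K} holds; \eqref{S} holds since $B^2=0$. From $e^{sB}x=(x_1,x_2+sx_1)$ we get
\[
Q_t=2\int_0^t\begin{pmatrix}1&s\\ s&s^2\end{pmatrix}ds=\begin{pmatrix}2t&t^2\\ t^2&\tfrac23t^3\end{pmatrix},\qquad
R_h=\begin{pmatrix}2h&-h^2\\ -h^2&\tfrac23h^3\end{pmatrix},\qquad \det Q_t=\tfrac13t^4 .
\]
If $v\ge 0$ and $\mathcal L_0v=0$, Proposition~\ref{prop:repr} and Lemma~\ref{lem:comp} with $x=0$ give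
\[
v(0)\le\Big(1+\frac hT\Big)^2\exp\Big(\frac{y_1^2}{h}+\frac{3y_1y_2}{h^2}+\frac{3y_2^2}{h^3}\Big)\,v(y).
\]
The two limits $T\to\infty$, $h\to\infty$ yield $v(0)\le v(y)$. In contrast, for $N=1$, $A=B=1$, where \eqref{S} fails, $Q_t=e^{2t}-1$ and $R_h=1-e^{-2h}$. As $T\to\infty$ the first factor tends to $e^h$, and as $h\to\infty$ the second tends to $e^{y^2/2}$.
\end{example}

We now show that under \eqref{S} both factors always tend to $1$, the first along a sequence. The upper bound for the ratio of determinants follows from their growth alone.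

\begin{lemma}\label{lem:growth}
Let $\varphi:(0,\infty)\to(0,\infty)$ satisfy $\varphi(t)\le C(1+t)^me^{ct}$ with constants $C,m,c\ge 0$. Then $\liminf_{T\to\infty}\varphi(T+h)/\varphi(T)\le e^{ch}$ for every $h>0$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon>0$ and $T_0>0$ with $\varphi(T+h)\ge(e^{ch}+\varepsilon)\varphi(T)$ for $T\ge T_0$. Then $\varphi(T_0+nh)\ge(e^{ch}+\varepsilon)^n\varphi(T_0)$ for all $n$. For large $n$ this exceeds $C(1+T_0+nh)^me^{cT_0}(e^{ch})^n$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:limits}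
Assume \eqref{S}.
\begin{enumerate}
\item[(i)] For each $h>0$, $\liminf_{T\to\infty}\det Q_{T+h}/\det Q_T=1$.
\item[(ii)] $R_h^{-1}\to 0$ as $h\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By the Jordan form and \eqref{S}, $\|e^{sB}\|$ grows at most polynomially as $s\to\infty$. Hence so do the entries of $Q_t$, and $\det Q_t\le C(1+t)^m$. Lemma~\ref{lem:growth} with $c=0$ gives $\liminf\le 1$. The ratio is at least $1$, since $Q_{T+h}\ge Q_T$ by \eqref{cocycle}.

(ii) We have $\langle R_h\xi,\xi\rangle=2\int_0^h|A^{1/2}e^{-sB^T}\xi|^2ds$. We must rule out directions in which this integral stays bounded, so consider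
\[
V=\Big\{\xi\in\mathbb C^N:\ \int_0^\infty|A^{1/2}e^{-sB^T}\xi|^2ds<\infty\Big\}.
\]
This is a complex linear space. It is invariant under $e^{-tB^T}$ for $t\ge 0$, because replacing $\xi$ by $e^{-tB^T}\xi$ shifts $s$ by $t$. Differentiating at $t=0$, we see that $V$ is invariant under $B^T$. If $V\ne\{0\}$, it contains an eigenvector $\eta\ne 0$, $B^T\eta=\lambda\eta$, and $\operatorname{Re}\lambda\le 0$ by \eqref{S}. Then
\[
|A^{1/2}e^{-sB^T}\eta|^2=e^{-2s\operatorname{Re}\lambda}|A^{1/2}\eta|^2\ge|A^{1/2}\eta|^2\qquad(s\ge 0),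
\]
and integrability forces $A^{1/2}\eta=0$, so $A\eta=0$. Since $A$ and $B$ are real, the real span of $\operatorname{Re}\eta$ and $\operatorname{Im}\eta$ is a nonzero $B^T$-invariant subspace of $\ker A$, contrary to \eqref{K}.

So $V=\{0\}$, and $\langle R_h\xi,\xi\rangle^{-1}$ decreases to $0$ as $h\to\infty$ for each $\xi$ on the unit sphere of $\mathbb R^N$. By Dini's theorem the convergence is uniform. Thus the smallest eigenvalue of $R_h$ tends to infinity, which is (ii).
\end{proof}

\begin{remark}
The number $\langle R_h^{-1}y,y\rangle=\langle Q_h^{-1}e^{hB}y,e^{hB}y\rangle$ is the least energy $\int_0^h|c|^2ds$ of a control $c$ that steers $\dot x=Bx+\sqrt2A^{1/2}c$ from $y$ to $0$ in time $h$. To see this, put $\Gamma c=\sqrt2\int_0^he^{(h-s)B}A^{1/2}c(s)\,ds$. The control must satisfy $\Gamma c=-e^{hB}y$, and $\Gamma\Gamma^*=Q_h$. Lemma~\ref{lem:limits}(ii) is also Priola and Zabczyk's theorem on null controllability with vanishing energy.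
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:liouville}]
Replacing $v$ by $\pm v+\text{const}$, we may assume $v\ge 0$. By Proposition~\ref{prop:repr}, $P_tv=v$ for all $t>0$. Fix $y\in\mathbb R^N$. Multiply the inequality of Lemma~\ref{lem:comp} with $x=0$ by $v(z)$ and integrate in $z$:
\[
v(0)=P_Tv(0)\le\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}e^{\frac12\langle R_h^{-1}y,y\rangle}\,P_{T+h}v(y)
=\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}e^{\frac12\langle R_h^{-1}y,y\rangle}\,v(y).
\]
For fixed $h$ take the lower limit as $T\to\infty$, using Lemma~\ref{lem:limits}(i). Then let $h\to\infty$, using Lemma~\ref{lem:limits}(ii). We obtain $v(0)\le v(y)$ for every $y$. Finally,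
\[
0=P_1v(0)-v(0)=\int p_1(0,z)\big(v(z)-v(0)\big)\,dz .
\]
The integrand is continuous and nonnegative, and $p_1>0$. Hence $v\equiv v(0)$.
\end{proof}

The independence of $t$ enters because $v(y)$ stays the same while $h\to\infty$. For a time-dependent $u$ the right side contains $u(y,t+h)$ instead, and for $u=e^{x+t}$ this carries the factor $e^h$.

\section{Representation of nonnegative solutions}\label{sec:repr}

We prove Proposition~\ref{prop:repr}. The difficulty is that no growth bound on $u$ is given, so we cannot simply integrate by parts over $\mathbb R^N$. Positivity supplies a bound. Stopping the process gives the inequality ``$\ge$'' for free, and this inequality controls $u$ in the mean against some Gaussian weight $e^{-c_1|z|^2}$. For short times $\sigma$ the kernel decays like $e^{-c|z|^2/\sigma}$, which beats this weight. So equality holds for short times, and the semigroup property extends it.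

\medskip\noindent\textbf{Step 1: the inequality ``$\ge$''.}
Let $s<t$ in $I$ and $x\in\mathbb R^N$. Let $\tau_R$ be the exit time of $X^x$ from $\{|z|<R\}$, $R>|x|$. By It\^o's formula and $\mathcal Lu=0$, the process $r\mapsto u(X^x_{r\wedge\tau_R},t-r\wedge\tau_R)$, $0\le r\le t-s$, is a bounded martingale. Comparing $r=0$ with $r=t-s$ and dropping the nonnegative contribution of $\{\tau_R\le t-s\}$,
\[
u(x,t)\ge E\big[u(X^x_{t-s},s)\,1_{\{\tau_R>t-s\}}\big].
\]
As $R\uparrow\infty$, $\tau_R\uparrow\infty$ almost surely, and monotone convergence gives $u(x,t)\ge\int p_{t-s}(x,z)u(z,s)\,dz$.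

\medskip\noindent\textbf{Step 2: a bound in the mean.}
Let $[\alpha,\beta]\subset I$, and choose $\gamma\in I$ with $\gamma>\beta$. For $s\in[\alpha,\beta]$ the number $\gamma-s$ stays in a compact subset of $(0,\infty)$, so $p_{\gamma-s}(0,z)\ge c_0e^{-c_1|z|^2}$ with $c_0,c_1>0$ independent of $s$. Step~1 with $(0,\gamma)$ in place of $(x,t)$ yields
\begin{equation}\label{mean}
\int e^{-c_1|z|^2}u(z,s)\,dz\le K:=u(0,\gamma)/c_0<\infty\qquad(s\in[\alpha,\beta]).
\end{equation}

\medskip\noindent\textbf{Step 3: decay of the kernel for short times.}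
In what follows $C$ denotes constants, possibly different at each occurrence, that do not depend on $\sigma,z,s,R$. For $0<\sigma\le 1$ we have $\|Q_\sigma\|\le C_1\sigma$. The function $\sigma\mapsto\det Q_\sigma$ is real analytic on $\mathbb R$ and positive for $\sigma>0$, so it vanishes at $0$ to some finite order $m$, and $\det Q_\sigma\ge c\sigma^m$ on $(0,1]$ with some $c>0$. Since $\det Q_\sigma$ is at most the smallest eigenvalue of $Q_\sigma$ times $\|Q_\sigma\|^{N-1}$, we get $\|Q_\sigma^{-1}\|\le\|Q_\sigma\|^{N-1}/\det Q_\sigma\le C\sigma^{-m}$.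

Fix $x$, write $\zeta=z-e^{\sigma B}x$, and let $|z|\ge R_0:=2+2\sup_{0\le\sigma\le 1}|e^{\sigma B}x|$. Then $|\zeta|\ge|z|/2\ge 1$. Since $\nabla_zp_\sigma=-Q_\sigma^{-1}\zeta\,p_\sigma$ and $\langle Q_\sigma^{-1}\zeta,\zeta\rangle\ge|\zeta|^2/(C_1\sigma)$, we have for some $m'$
\begin{align*}
p_\sigma(x,z)+|\nabla_zp_\sigma(x,z)|
&\le C\sigma^{-m'}(1+|\zeta|)\,e^{-|\zeta|^2/(2C_1\sigma)}\\
&=C\big[\sigma^{-m'}e^{-|\zeta|^2/(8C_1\sigma)}\big]\big[(1+|\zeta|)e^{-|\zeta|^2/(8C_1\sigma)}\big]e^{-|\zeta|^2/(4C_1\sigma)}\\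
&\le C_2\,e^{-|\zeta|^2/(4C_1\sigma)}\le C_2\,e^{-|z|^2/(16C_1\sigma)} .
\end{align*}
The first bracket is bounded because $|\zeta|\ge 1$, the second because $\sigma\le 1$. Choose $\delta\in(0,1]$ with $1/(16C_1\delta)\ge c_1+1$. This $\delta$ does not depend on $x$, and
\begin{equation}\label{decay}
p_\sigma(x,z)+|\nabla_zp_\sigma(x,z)|\le C_2\,e^{-|z|^2}e^{-c_1|z|^2}\qquad(0<\sigma\le\delta,\ |z|\ge R_0).
\end{equation}

\medskip\noindent\textbf{Step 4: equality for short times.}
Let $\chi\in C_c^\infty(\mathbb R^N)$ be radially non-increasing with $0\le\chi\le 1$, $\chi=1$ for $|z|\le 1$ and $\chi=0$ for $|z|\ge 2$, and let $\chi_R(z)=\chi(z/R)$. Let $t\in(\alpha,\beta]$, $s\in[\alpha,t)$, $t-s\le\delta$, $R\ge R_0$, and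
\[
\Phi_R(s)=\int p_{t-s}(x,z)\chi_R(z)u(z,s)\,dz .
\]
Write $p=p_{t-s}(x,\cdot)$. Use $\partial_su=\mathcal L_0u$ and $\partial_sp_{t-s}=-\mathcal L_0^*p_{t-s}$, and integrate by parts, which is allowed since $\chi_R$ has compact support:
\begin{align*}
\Phi_R'(s)&=\int u\,\big[\mathcal L_0^*(\chi_Rp)-\chi_R\mathcal L_0^*p\big]\,dz\\
&=\int u\,\big[2\langle A\nabla\chi_R,\nabla p\rangle+p\operatorname{div}(A\nabla\chi_R)-p\langle Bz,\nabla\chi_R\rangle\big]\,dz .
\end{align*}
Since $|\nabla\chi_R|\le C/R$, $|D^2\chi_R|\le C/R^2$ and $|Bz|\le CR$ on the support of $\nabla\chi_R$, the last bracket is bounded in absolute value by $C(p+|\nabla p|)1_{\{R\le|z|\le 2R\}}$. By \eqref{decay} and \eqref{mean}, $|\Phi_R'(s)|\le CKe^{-R^2}$ with $C$ independent of $R$ and $s$.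

As $s\uparrow t$, the Gaussian $p_{t-s}(x,\cdot)$ concentrates at $x$, while $\chi_Ru(\cdot,s)$ converges uniformly to $\chi_Ru(\cdot,t)$. Hence $\Phi_R(s)\to\chi_R(x)u(x,t)=u(x,t)$, because $|x|<R_0/2<R$. Integrating the bound on $\Phi_R'$ from $s$ to $t$, we find $|u(x,t)-\Phi_R(s)|\le CKe^{-R^2}$. Let $R\to\infty$; by monotone convergence $u(x,t)=\int p_{t-s}(x,z)u(z,s)\,dz$ whenever $s<t$ in $[\alpha,\beta]$ and $t-s\le\delta$.

\medskip\noindent\textbf{Step 5: all times.}
For general $s<t$ in $I$, take $[\alpha,\beta]=[s,t]$ and divide this interval into steps of length at most $\delta$. As $\delta$ is the same for all $x$, Step~4 applies in each step at every point. Composing the identities by Tonelli's theorem and Chapman--Kolmogorov completes the proof of Proposition~\ref{prop:repr}.\hfill$\square$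

\section{The Harnack inequality for ancient solutions}\label{sec:harnack}

We prove Theorem~\ref{thm:harnack}. For general $B$ only the determinant limit changes; to find its rate we separate the unstable part of $B$.

\medskip\noindent\textbf{The unstable factor.}
Let the rows of the $k\times N$ matrix $\Pi$ form a basis of the real $B^T$-invariant space belonging to the eigenvalues of $B^T$ with $\operatorname{Re}\lambda>0$ (the sum of the generalized eigenspaces). Let the rows of $\Pi_0$ form a basis of the one belonging to $\operatorname{Re}\lambda\le 0$. If one of these spaces is $\{0\}$, the corresponding block below is absent. Invariance means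
\[
\Pi B=B_u\Pi,\qquad \Pi_0B=B_0\Pi_0,
\]
where $B_u$ carries the eigenvalues of $B$ with $\operatorname{Re}\lambda>0$ and $B_0$ the others. Non-real eigenvalues occur in conjugate pairs, so $\operatorname{tr}B_u=\mu^*$. The matrix $M=\binom{\Pi}{\Pi_0}$ is invertible. With $A_u=\Pi A\Pi^T$ and $A_0=\Pi_0A\Pi_0^T$, the diagonal blocks of $MQ_tM^T$ are
\begin{gather*}
Q^u_t=2\int_0^te^{sB_u}A_ue^{sB_u^T}ds=e^{tB_u}R^u_te^{tB_u^T},\qquad R^u_t=2\int_0^te^{-sB_u}A_ue^{-sB_u^T}ds,\\
Q^0_t=2\int_0^te^{sB_0}A_0e^{sB_0^T}ds .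
\end{gather*}
Here $R^u_t$ is bounded in $t$, so $\det Q^u_t\le Ce^{2\mu^*t}$, and $Q^0_t$ grows at most polynomially. Fischer's inequality says that the determinant of a positive definite block matrix is at most the product of the determinants of its diagonal blocks. It follows from
\[
\det\begin{pmatrix}X&Y\\ Y^T&Z\end{pmatrix}=\det X\,\det(Z-Y^TX^{-1}Y)\le\det X\det Z .
\]
Applied to $MQ_tM^T$ it gives $\det Q_t\le C(1+t)^me^{2\mu^*t}$. By Lemma~\ref{lem:growth} with $c=2\mu^*$,
\begin{equation}\label{detrate}
\liminf_{T\to\infty}\frac{\det Q_{T+h}}{\det Q_T}\le e^{2\mu^*h}\qquad(h>0).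
\end{equation}

\medskip\noindent\textbf{The inequality.}
Since $u$ is defined for all times below $b$, Proposition~\ref{prop:repr} gives for every $T>0$
\[
u(x,t)=\int p_T(x,z)u(z,t-T)\,dz,\qquad u(y,t+h)=\int p_{T+h}(y,z)u(z,t-T)\,dz .
\]
Multiply the inequality of Lemma~\ref{lem:comp} by $u(z,t-T)$, integrate, and take the lower limit as $T\to\infty$. By \eqref{detrate} this gives \eqref{harnack}.

\medskip\noindent\textbf{Optimality for $\mu^*=0$.}
By \eqref{expsol}, for $\xi\in\mathbb R^N$ the function $\psi_\xi$ is a positive solution of $\mathcal Lu=0$ in $\mathbb R^{N+1}$. With $w=x-e^{hB}y$,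
\[
\frac{\psi_\xi(x,0)}{\psi_\xi(y,h)}=\exp\big(\langle\xi,w\rangle-\tfrac12\langle Q_h\xi,\xi\rangle\big),
\]
which equals $\exp(\frac12\langle Q_h^{-1}w,w\rangle)$ for $\xi=Q_h^{-1}w$. This is equality in \eqref{harnack} at $t=0$; for other $t$, translate in time.

\medskip\noindent\textbf{Optimality at $x=y=0$.}
If $\mu^*=0$, this was just shown. Let $\mu^*>0$. We look for a positive solution $e^{-\mu^*t}v_*(x)$, and we try a Gaussian $v_*$ in the unstable variables $\Pi x$. Let
\[
R=2\int_0^\infty e^{-sB_u}A_ue^{-sB_u^T}ds ,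
\]
which converges because $e^{-sB_u}$ decays exponentially. We claim that $R>0$. By the positivity argument at the beginning of Section~\ref{sec:kernel}, applied to $(A_u,-B_u)$, it suffices that $\ker A_u$ contains no nonzero $B_u^T$-invariant subspace. Let $F\subset\ker A_u$ be $B_u^T$-invariant. For $\xi\in F$ we have $\langle A\Pi^T\xi,\Pi^T\xi\rangle=\langle A_u\xi,\xi\rangle=0$, so $\Pi^TF\subset\ker A$. Moreover $\Pi^TF$ is $B^T$-invariant, because $B^T\Pi^T=\Pi^TB_u^T$. By \eqref{K}, $\Pi^TF=\{0\}$, and $F=\{0\}$ because $\Pi^T$ is injective.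

Integrating $-\frac{d}{ds}\big(e^{-sB_u}A_ue^{-sB_u^T}\big)$ over $[0,\infty)$ gives $B_uR+RB_u^T=2A_u$. With $H=R^{-1}$ this reads $HB_u+B_u^TH=2HA_uH$. Two consequences are
\begin{align*}
\langle HB_uy,y\rangle&=\tfrac12\langle(HB_u+B_u^TH)y,y\rangle=\langle A_uHy,Hy\rangle,\\
\operatorname{tr}(A_uH)&=\tfrac12\operatorname{tr}(B_uRH+RB_u^TH)=\operatorname{tr}B_u=\mu^* .
\end{align*}
For $g(y)=e^{-\frac12\langle Hy,y\rangle}$ on $\mathbb R^k$ we have $\nabla g=-Hy\,g$, hence
\[
\operatorname{div}(A_u\nabla g)+\langle B_uy,\nabla g\rangle=\big(\langle A_uHy,Hy\rangle-\operatorname{tr}(A_uH)-\langle HB_uy,y\rangle\big)g=-\mu^*g .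
\]
Put $v_*(x)=g(\Pi x)>0$. Since $\nabla v_*(x)=\Pi^T(\nabla g)(\Pi x)$ and $\Pi B=B_u\Pi$, this says
\begin{equation}\label{vstar}
\mathcal L_0v_*=-\mu^*v_*\quad\text{in }\mathbb R^N .
\end{equation}
So $u(x,t)=e^{-\mu^*t}v_*(x)$ is a positive solution of $\mathcal Lu=0$ in $\mathbb R^{N+1}$, and $u(0,t)=e^{\mu^*h}u(0,t+h)$. This is equality in \eqref{harnack} for $x=y=0$, and the proof of Theorem~\ref{thm:harnack} is complete.\hfill$\square$

\medskip
For $N=1$, $A=B=1$ we have $R=1$ and $v_*(x)=e^{-x^2/2}$; indeed $v_*''+xv_*'=(x^2-1)v_*-x^2v_*=-v_*$.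

\section{The threshold $\mu^*$ and the classification}

We prove Theorem~\ref{thm:class}.

\medskip\noindent\textbf{The threshold, and (1)$\Leftrightarrow$(5).}
Let $\mu>\mu^*$, $v\ge 0$ and $\mathcal L_0v=-\mu v$. Then $u=e^{-\mu t}v$ solves $\mathcal Lu=0$ in $\mathbb R^{N+1}$. Apply \eqref{harnack} to $u$ with $x=0$, $t=0$, using \eqref{Rh} and $R_h\ge R_1$ for $h\ge 1$:
\[
v(0)\le e^{(\mu^*-\mu)h}\,e^{\frac12\langle R_1^{-1}y,y\rangle}\,v(y)\longrightarrow 0\qquad(h\to\infty).
\]
So $v(0)=0$. Proposition~\ref{prop:repr} between the times $0$ and $1$ gives $0=v(0)=e^{\mu}\int p_1(0,z)v(z)\,dz$, hence $v\equiv 0$.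

For $\mu=\mu^*$ a positive solution is $v_*$ from \eqref{vstar} if $\mu^*>0$, and $v\equiv 1$ if $\mu^*=0$. This proves the last assertion of the theorem. If (1) holds, then $\mu^*=0$ and every $\mu>0$ exceeds $\mu^*$, which gives (5). If (1) fails, then $\mu^*>0$, and $\mu=\mu^*$ violates (5).

\medskip\noindent\textbf{(1)$\Rightarrow$(4).}
Let $u$ be bounded from one side and $\tau$-periodic in $t$, $\tau>0$. Replacing $u$ by $\pm u+\text{const}$, we may assume $u\ge 0$. By Theorem~\ref{thm:harnack} with $\mu^*=0$ and $x=0$, $u(0,t)\le e^{\frac12\langle R_h^{-1}y,y\rangle}u(y,t+h)$. Given $s,t\in\mathbb R$, take $h=s-t+n\tau$ with $n\to\infty$. Then $u(y,t+h)=u(y,s)$, and Lemma~\ref{lem:limits}(ii) yields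
\[
u(0,t)\le u(y,s)\qquad\text{for all }s,t\in\mathbb R,\ y\in\mathbb R^N .
\]
With $y=0$ this shows that $u(0,\cdot)$ is a constant $c$, and then $u\ge c$ everywhere. By Proposition~\ref{prop:repr}, $\int p_1(0,z)\big(u(z,t-1)-c\big)dz=u(0,t)-c=0$, so $u(\cdot,t-1)\equiv c$ for every $t$.

\medskip\noindent\textbf{(4)$\Rightarrow$(2)$\Rightarrow$(3).}
A solution of $\mathcal L_0v=0$ is a solution of $\mathcal Lu=0$ that is periodic in $t$, and a bounded solution is bounded from one side.

\medskip\noindent\textbf{(3)$\Rightarrow$(1).}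
This is part of the theorem of Priola and Zabczyk; we include a proof. Suppose (1) fails. Choose $0\ne\eta\in\mathbb C^N$ with $B^T\eta=\lambda\eta$ and $\operatorname{Re}\lambda>0$, and with $\eta$ real if $\lambda$ is real. We construct a nonconstant bounded solution that records how the unstable coordinate $\eta^TX$ escapes to infinity.

For $Y_r=\eta^TX^x_r$ we have $dY=\lambda Y\,dr+\sqrt2(A^{1/2}\eta)^TdW$. Hence
\[
e^{-\lambda r}Y_r=\eta^Tx+\sqrt2\int_0^re^{-\lambda s}(A^{1/2}\eta)^TdW_s\ \longrightarrow\ \eta^Tx+G\quad\text{a.s.},\qquad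
G=\sqrt2\int_0^\infty e^{-\lambda s}(A^{1/2}\eta)^TdW_s ,
\]
because the stochastic integral is an $L^2$-bounded martingale. The random variable $\eta^Tx+G$ is thus the limiting position of the rescaled escaping coordinate. Starting at time $t$ instead of $0$ multiplies it by $e^{\lambda t}$, so we need a bounded function that is invariant under multiplication by $e^{-\lambda t}$, that is, constant along logarithmic spirals (rays if $\lambda$ is real). Let
\[
F(z)=\cos\Big(\arg z-\tfrac{\operatorname{Im}\lambda}{\operatorname{Re}\lambda}\log|z|\Big)\quad(z\in\mathbb C\setminus\{0\}),\qquad F(0)=0 .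
\]
Multiplication of $z$ by $e^{-\lambda t}$ changes $\arg z$ by $-t\operatorname{Im}\lambda$ (modulo $2\pi$) and $\log|z|$ by $-t\operatorname{Re}\lambda$, so $F(e^{-\lambda t}z)=F(z)$. Put
\[
w(x)=E\,F(\eta^Tx+G),\qquad |w|\le 1 .
\]

\emph{$w$ is a solution.} Splitting the stochastic integral at time $t$, we get $\eta^Tx+G=e^{-\lambda t}(\eta^TX^x_t+G')$, where $G'$ is distributed as $G$ and independent of $X^x_t$. Therefore
\[
w(x)=E\,F(\eta^TX^x_t+G')=E\,w(X^x_t)=P_tw(x)\qquad(t>0).
\]
As noted in Section~\ref{sec:kernel}, $(x,t)\mapsto P_tw(x)$ is smooth and solves $\mathcal Lu=0$ for $t>0$. It does not depend on $t$, so $\mathcal L_0w=0$.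

\emph{$w$ is not constant.} The function $\ell\mapsto F(e^\ell)=\cos\big(\operatorname{Im}\ell-\frac{\operatorname{Im}\lambda}{\operatorname{Re}\lambda}\operatorname{Re}\ell\big)$ is Lipschitz on $\mathbb C$. Whenever $|G|<|z|/2$, we have $|F(z+G)-F(z)|\le C|\log(1+G/z)|$ with the principal logarithm, and this tends to $0$ a.s.\ as $|z|\to\infty$. Since $|F|\le 1$, dominated convergence gives
\[
E\,F(z+G)-F(z)\to 0\qquad(|z|\to\infty).
\]
If $\lambda\notin\mathbb R$, then $\operatorname{Re}\eta$ and $\operatorname{Im}\eta$ are linearly independent: otherwise $\eta$ would be a complex multiple of a real vector, and $\lambda$ would be real. So $x\mapsto\eta^Tx$ maps $\mathbb R^N$ onto $\mathbb C$, and on each circle $|z|=\rho$ the function $F$ takes both values $\pm1$. If $\lambda\in\mathbb R$, then $x\mapsto\eta^Tx$ maps onto $\mathbb R$, where $F$ is the sign function. In both cases $F(\eta^Tx)$ takes the values $1$ and $-1$ at points with $|\eta^Tx|$ arbitrarily large. Hence $\sup w=1$ and $\inf w=-1$, so (3) fails.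

We have shown (1)$\Leftrightarrow$(5) and (1)$\Rightarrow$(4)$\Rightarrow$(2)$\Rightarrow$(3)$\Rightarrow$(1), which proves Theorem~\ref{thm:class}.\hfill$\square$

\begin{thebibliography}{9}
\bibitem{koa}
\emph{Liouville-Type Theorems For Kolmogorov-Fokker-Planck And Ornstein-Uhlenbeck Operators},
\url{https://www.koa2022.unimore.it/wp-content/uploads/2022/06/Kogoj.pdf}
\end{thebibliography}
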